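# Transversal sums of stochastic matrices and intervals of length one

## Two $3\times 3$ matrices and three candidate intervals

Take the matrix
$$M_1=\begin{pmatrix}0&\tfrac12&\tfrac12\\ 1&0&0\\ 1&0&0\end{pmatrix}.$$
Pick one entry from each row so that no two lie in the same column, and add them up. There are six ways to do this. I write a choice as a word listing the columns used by rows $1,2,3$. The words $123$ and $132$ give row $1$ its entry $0$ in column $1$, and rows $2,3$ also get $0$, so both sums are $0$. In each of the words $213$, $231$, $312$, $321$, row $1$ contributes $\frac12$, the row using column $1$ contributes $1$, and the remaining row contributes $0$. These four sums are $\frac32$. So only the values $0$ and $\frac32$ occur.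

Now take
$$M_2=\begin{pmatrix}0&\tfrac12&\tfrac12\\ 0&\tfrac12&\tfrac12\\ 1&0&0\end{pmatrix}.$$
If row $3$ uses column $1$ (words $231$ and $321$), the sum is $\frac12+\frac12+1=2$. In the other four words, one of rows $1,2$ uses column $1$ and contributes $0$, the other contributes $\frac12$, and row $3$ contributes $0$, so the sum is $\frac12$. Only $\frac12$ and $2$ occur.

Finally, the matrix with all three rows equal to $(1,0,0)$ has all six sums equal to $1$.

Suppose we want one interval $[u,v]$ that is certain to contain at least one such sum, for every $3\times 3$ matrix with nonnegative entries and row sums $1$. The three matrices above force $[u,v]$ to contain $1$, to contain $0$ or $\frac32$, and to contain $\frac12$ or $2$. If it contains $0$, it contains $[0,1]$. If it does not, it contains $\frac32$ together with $\frac12$ or $2$. So it contains at least one of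
$$[0,1],\qquad \left[\tfrac12,\tfrac32\right],\qquad [1,2].$$
Does each of these three intervals work for every matrix? And what happens for $n\times n$ matrices?

## Solutions, minimal solutions and the three theorems

Let $n\ge 2$ be an integer.

**Definition (stochastic matrix, transversal sum).** An $n\times n$ *stochastic matrix* is a matrix $A=(a_{ij})$ with nonnegative real entries in which every row sums to $1$. For a permutation $\sigma$ of $\{1,\dots,n\}$, the corresponding *transversal sum* is
$$S(\sigma)=\sum_{i=1}^n a_{i\sigma(i)} .$$
A permutation sends rows to columns, and "row $i$ takes column $p$" means $\sigma(i)=p$.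

**Definition (solution, minimal solution).** An interval $[u,v]$ is a *solution to the $n$-card problem* if every $n\times n$ stochastic matrix has a transversal sum in $[u,v]$. A solution is *minimal* if no proper subinterval of it is a solution. The $n$-card problem asks for the minimal solutions.

For example, $[0,n]$ is a solution, because every transversal sum is a sum of $n$ numbers between $0$ and $1$. For $n=3$ the interval $[\frac14,\frac54]$ is not a solution: the sums $0$ and $\frac32$ of $M_1$ both miss it.

The candidates found above belong to the set
$$\mathcal I_n=\left\{\left[\frac k{n-1},\,1+\frac k{n-1}\right]: k=0,1,\dots,n-1\right\}.$$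
The question, whose source is "Three Problems Involving Permutations" (https://summit.sfu.ca/_flysystem/fedora/sfu_migrate/16950/etd9945_JChan.pdf), is whether every member of $\mathcal I_n$ is a solution, and in particular whether $[\frac12,\frac32]$ is a solution for all odd $n\ge 3$. The answer is yes, for every $n\ge2$ and every $k$. It follows from three theorems.

**Theorem 1 (structure).** Let $n\ge 2$, $\alpha\in[0,1]$, and suppose no transversal sum of the $n\times n$ stochastic matrix $A$ lies in $[\alpha,1+\alpha]$. Then there are a column $c$ and a set $R$ of rows, $\emptyset\ne R\ne\{1,\dots,n\}$, such that for every $\sigma$: $S(\sigma)>1+\alpha$ if the row taking $c$ is in $R$, and $S(\sigma)<\alpha$ otherwise.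

**Theorem 2.** For $\alpha\in[0,1]$, $[\alpha,1+\alpha]$ is a solution to the $n$-card problem if and only if $(n-1)\alpha\in\mathbb Z$. If $(n-1)\alpha\notin\mathbb Z$ and $A$ has no transversal sum in $[\alpha,1+\alpha]$, then in Theorem 1 $|R|=n-1-\lfloor (n-1)\alpha\rfloor$, $a_{ic}>1-\frac1n$ for $i\in R$, and $a_{ic}<\frac1n$ for $i\notin R$.

**Theorem 3.** A convex set $J\subseteq\mathbb R$ (any interval; open, closed, half-open, bounded or not) contains a transversal sum of every $n\times n$ stochastic matrix if and only if $J$ contains a member of $\mathcal I_n$. So the minimal solutions are exactly the $n$ members of $\mathcal I_n$, and no endpoint can be dropped.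

For $\alpha\in[0,1]$, the condition $(n-1)\alpha\in\mathbb Z$ says that $\alpha=\frac k{n-1}$ with $0\le k\le n-1$. So Theorem 2 contains the answer to the question.

The matrix $M_1$ shows what Theorem 1 looks like. With $n=3$ and $0<\alpha<\frac12$, its sums $0$ and $\frac32$ miss $[\alpha,1+\alpha]$. The sum is $\frac32$ when row $2$ or row $3$ takes column $1$, and $0$ when row $1$ does. So $c=1$ and $R=\{2,3\}$.

## Matrices of order two, and the interval $[0,1]$ for every $n$

For $n=2$ write the rows as $(a,1-a)$ and $(b,1-b)$ and put $d=a-b\in[-1,1]$. The two transversal sums are $1+d$ and $1-d$. One of them lies in $[0,1]$ and one lies in $[1,2]$, so both members of $\mathcal I_2$ are solutions. For $0<\alpha<1$ the matrix with $d=1$ has sums $2$ and $0$, both outside $[\alpha,1+\alpha]$. This agrees with Theorem 2.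

For general $n$, one fact comes for free. If $\sigma$ is a uniformly random permutation, each column is equally likely to be taken by row $i$, so the mean of $S(\sigma)$ over all $\sigma$ is
$$\frac1n\sum_{i,j}a_{ij}=1. \tag{1}$$
Hence some transversal sum is at most $1$. It is also at least $0$, so $[0,1]$ is always a solution. The other members of $\mathcal I_n$ need more than (1).

## Row exchanges move a sum by at most two

A natural attempt is a discrete intermediate value argument. By (1) there are permutations with sum at most $1$ and permutations with sum at least $1$. Walk from one to the other by exchanging the columns of two rows at a time; this is possible because transpositions generate the symmetric group. How large is one step?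

For rows $i\neq j$, let $\sigma^{ij}$ be $\sigma$ with the columns of rows $i$ and $j$ exchanged. Put $e_p=a_{ip}-a_{jp}$ for every column $p$. If $p=\sigma(i)$ and $q=\sigma(j)$, then
$$S(\sigma)-S(\sigma^{ij})=a_{ip}+a_{jq}-a_{iq}-a_{jp}=e_p-e_q, \tag{2}$$
and
$$\sum_p|e_p|\le\sum_p a_{ip}+\sum_p a_{jp}=2 . \tag{3}$$
So each step changes the sum by at most $|e_p|+|e_q|\le 2$. This shows that $[\beta,\beta+2]$ is a solution for every $\beta\in[-1,1]$. Indeed, suppose no sum lies in this interval, which contains $1$. Then a sum that is at most $1$ is below $\beta$, a sum that is at least $1$ is above $\beta+2$, and somewhere on the walk a single exchange would change the sum by more than $2$.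

To get from length $2$ to length $1$ in the same way, we would need steps of size at most $1$. That is false: in $M_1$, exchanging the columns of rows $1$ and $2$ in the word $123$ changes the sum from $0$ to $\frac32$. Moreover, no argument that treats all $\alpha$ alike can succeed, since $[\frac14,\frac54]$ is not a solution for $n=3$. The integrality of $(n-1)\alpha$ must enter somewhere.

A number $n-1$ appears when we average over the permutations in which a prescribed row takes a prescribed column, since every other row is then spread evenly over $n-1$ columns. But such an average tells us something sharp only if all those permutations have their sums on the same side of $[\alpha,1+\alpha]$. Theorem 1 asserts exactly this: if the interval is missed, a single column decides the side. First I show why that is enough, and then I prove it.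

## One deciding column: averages and integrality

**Proof of Theorem 2, assuming Theorem 1.** Suppose no transversal sum of $A$ lies in $[\alpha,1+\alpha]$, and take $c,R$ from Theorem 1. Let
$$r=|R|,\quad 1\le r\le n-1,\qquad \kappa=(n-1)\alpha,\qquad C=\sum_j a_{jc}.$$

**Averaging over a class.** The purpose is to turn the structure into bounds on the entries of column $c$. Fix a row $i$ and average $S(\sigma)$ over the permutations in which row $i$ takes $c$. For $j\ne i$, the column $\sigma(j)$ is uniformly distributed over the $n-1$ columns other than $c$, and the entries of row $j$ in those columns add up to $1-a_{jc}$. So the mean is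
$$a_{ic}+\sum_{j\ne i}\frac{1-a_{jc}}{n-1}=a_{ic}+1-\frac{C-a_{ic}}{n-1}=1+\frac{na_{ic}-C}{n-1}.$$
If $i\in R$, all sums in this average exceed $1+\alpha$, so the mean does too, which says $na_{ic}-C>\kappa$. If $i\notin R$, all the sums are less than $\alpha$, so the mean is too, which says $na_{ic}-C<\kappa-(n-1)$. Hence
$$a_{ic}>\frac{C+\kappa}n\quad(i\in R),\qquad a_{ic}<\frac{C+\kappa-(n-1)}n\quad(i\notin R). \tag{4}$$

**Locating $C+\kappa$.** Both $R$ and its complement are nonempty. An $i\in R$ has $a_{ic}\le1$, so $C+\kappa<n$. An $i\notin R$ has $a_{ic}\ge0$, so $C+\kappa>n-1$. Write $C+\kappa=n-1+t$ with $0<t<1$. Then (4) becomes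
$$a_{ic}>\frac{n-1+t}n>1-\frac1n\quad(i\in R),\qquad a_{ic}<\frac tn<\frac1n\quad(i\notin R). \tag{5}$$

**Counting $R$.** The purpose is to compare (5) with the column sum $C$. Put $m=n-1-\kappa$, so that $C=m+t$. We sum over the rows. For the lower bound, use (5) on $R$ and $a_{ic}\ge0$ elsewhere. For the upper bound, use $a_{ic}\le 1$ on $R$ and (5) elsewhere. Since $R$ and its complement are nonempty, both inequalities are strict:
$$r-\frac{r(1-t)}n<m+t<r+\frac{(n-r)t}n .$$
The right-hand inequality reads $m+t<r+t-\frac{rt}n$, so $m<r-\frac{rt}n<r$. In the left-hand one, $r<n$ and $1-t>0$ give $\frac{r(1-t)}n<1-t$, so $m>r-t-(1-t)=r-1$. Therefore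
$$r-1<m<r .$$
So $m$ is not an integer, and neither is $\kappa=n-1-m$. Also $r=\lceil m\rceil=\lceil n-1-\kappa\rceil=n-1-\lfloor\kappa\rfloor$. Together with (5), this is the second sentence of Theorem 2. It also shows that if $(n-1)\alpha\in\mathbb Z$, then no stochastic matrix can avoid $[\alpha,1+\alpha]$, so the interval is a solution. In particular, every member of $\mathcal I_n$ is a solution.

**The converse.** We need matrices that avoid $[\alpha,1+\alpha]$ when $(n-1)\alpha\notin\mathbb Z$. For $1\le k\le n-1$ let $M_k$ have $k$ rows of the first kind, $\left(0,\frac1{n-1},\dots,\frac1{n-1}\right)$, and $n-k$ rows of the second kind, $(1,0,\dots,0)$. For $n=3$ these are the matrices of the opening.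

If column $1$ is taken by a row of the second kind, that row contributes $1$, the other rows of the second kind contribute $0$, and each of the $k$ rows of the first kind contributes $\frac1{n-1}$. The sum is $1+\frac k{n-1}$. If column $1$ is taken by a row of the first kind, that row and all rows of the second kind contribute $0$, and the other $k-1$ rows of the first kind contribute $\frac1{n-1}$ each. The sum is $\frac{k-1}{n-1}$. So
$$\text{the transversal sums of } M_k \text{ are exactly } \frac{k-1}{n-1}\ \text{ and }\ 1+\frac k{n-1}. \tag{6}$$
If $(n-1)\alpha\notin\mathbb Z$, then $0<(n-1)\alpha<n-1$, and there is $k\in\{1,\dots,n-1\}$ with $k-1<(n-1)\alpha<k$. Then $\frac{k-1}{n-1}<\alpha$ and $1+\frac k{n-1}>1+\alpha$, so $M_k$ has no transversal sum in $[\alpha,1+\alpha]$, and this interval is not a solution. $\blacksquare$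

Everything now rests on Theorem 1, whose proof occupies the next four sections.

## Active pairs and stars of columns

From here to the end of the proof of Theorem 1, fix $\alpha\in[0,1]$ and a stochastic matrix $A$ with no transversal sum in $[\alpha,1+\alpha]$. Call $\sigma$ *low* if $S(\sigma)<\alpha$ and *high* if $S(\sigma)>1+\alpha$; every $\sigma$ is one or the other. Put $f(\sigma)=0$ if $\sigma$ is low and $f(\sigma)=1$ if it is high.

Both kinds occur. If all were low, the mean (1) would be less than $\alpha\le1$; if all were high, it would exceed $1+\alpha\ge1$.

So it suffices to find a column $c$ such that $f(\sigma)$ depends only on $\sigma^{-1}(c)$, the row taking $c$. Then let $R$ be the set of rows $i$ such that $f=1$ when row $i$ takes $c$. It is neither empty nor everything, because both kinds occur. For $n=2$ any column works, since $\sigma$ is determined by $\sigma^{-1}(c)$. Let $n\ge3$ from now on.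

**Definition (active).** If $f(\sigma)\ne f(\sigma^{ij})$, we say that $ij$ is *active at $\sigma$*. Let $\mathcal A_{ij}$ be the set of all column pairs $\{\sigma(i),\sigma(j)\}$, over all $\sigma$ at which $ij$ is active. The row pair $ij$ is *active* if $\mathcal A_{ij}\neq\emptyset$.

As an example, take $M_1$ with $n=3$ and $0<\alpha<\frac12$; sums equal to $0$ are low and sums equal to $\frac32$ are high. For rows $1,2$, the exchange $123$–$213$ (columns $\{1,2\}$) goes from $0$ to $\frac32$, and so does $132$–$312$ (columns $\{1,3\}$), while $231$–$321$ (columns $\{2,3\}$) goes from $\frac32$ to $\frac32$. So $\mathcal A_{12}=\{\{1,2\},\{1,3\}\}$. Rows $2$ and $3$ are equal, so exchanging them changes nothing and $\mathcal A_{23}=\emptyset$. Notice that all members of $\mathcal A_{12}$ contain the deciding column $1$.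

**Step 1 (stars).** The purpose of this step is to show that the members of $\mathcal A_{ij}$ always share a column. If $ij$ is active at $\sigma$, then one of $S(\sigma),S(\sigma^{ij})$ exceeds $1+\alpha$ and the other is less than $\alpha$. So by (2), with $p=\sigma(i)$ and $q=\sigma(j)$,
$$|e_p-e_q|>1,\quad\text{and $\sigma$ is the high one of the two if and only if } e_p-e_q>1. \tag{7}$$
The numbers $e_p$ depend on the pair $i,j$ but not on $\sigma$. Three facts follow.

*(i) Two members of $\mathcal A_{ij}$ are never disjoint.* If $\{p,q\}$ and $\{p',q'\}$ were disjoint members, then $|e_p|+|e_q|>1$ and $|e_{p'}|+|e_{q'}|>1$, so $\sum|e_p|>2$, contrary to (3).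

*(ii) $\mathcal A_{ij}$ contains no triangle $\{p,q\},\{p,r\},\{q,r\}$.* Otherwise the three numbers $e_p,e_q,e_r$ would differ pairwise by more than $1$, so the largest and the smallest would differ by more than $2$. The sum of their absolute values would then exceed $2$, again contrary to (3).

Hence, if $\mathcal A_{ij}\neq\emptyset$, all its members share a common column. This is clear if there is only one member. Otherwise, by (i), there are two members of the form $\{p,q\},\{p,r\}$ with $q\ne r$. A member that misses $p$ meets both of these, so it contains $q$ and $r$, so it is $\{q,r\}$, which (ii) excludes. So every member contains $p$.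

*(iii) If $\{p,q\},\{p,r\}\in\mathcal A_{ij}$ with $q\ne r$, then $e_p-e_q$ and $e_p-e_r$ have the same sign.* Both have absolute value greater than $1$. If their signs were opposite, then $|e_q-e_r|=|(e_p-e_r)-(e_p-e_q)|>2$, contrary to (3). In view of (7), the high permutations at the active exchanges for these two column pairs are therefore those in which the same one of $i,j$ takes $p$.

## Six words on three rows

**Step 2 (trichotomy).** The purpose is to find all patterns of $f$ that three rows can show when everything else is held fixed. Let $i,j,l$ be distinct rows and suppose $\sigma$ is low and $\sigma^{ij}$ is high. Relabel rows so that $(i,j,l)=(1,2,3)$, and columns so that $\sigma(i)=1$, $\sigma(j)=2$, $\sigma(l)=3$. The six permutations that agree with $\sigma$ outside rows $1,2,3$ are written as words giving the columns of rows $1,2,3$. So $f(123)=0$ and $f(213)=1$. Put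
$$P=f(231),\qquad Q=f(312),\qquad X=f(321),\qquad Y=f(132).$$

**Claim.** Exactly one of the following holds:

* (a) on the six words, $f$ depends only on which row takes column $1$;
* (b) on the six words, $f$ depends only on which row takes column $2$;
* (c) $213$ is the only high word ("sole high").

For the proof, here are all exchanges of two rows among the six words, with the pair of columns exchanged. For each row pair, each of the three column pairs occurs once.

| rows | columns $\{1,2\}$ | columns $\{1,3\}$ | columns $\{2,3\}$ |
|---|---|---|---|
| $1,2$ | $123$–$213$ | $132$–$312$ | $231$–$321$ |
| $1,3$ | $132$–$231$ | $123$–$321$ | $213$–$312$ |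
| $2,3$ | $312$–$321$ | $213$–$231$ | $123$–$132$ |

By (ii), the three exchanges in one line of the table are never all active.

*The three odd words are not all high.* Let $T\le3$ be the sum of the $3\times3$ submatrix on rows and columns $1,2,3$, and let $s\ge0$ be the contribution of the other rows, the same for all six words. The words $213,321,132$ use each of the nine entries of the submatrix exactly once, so their sums total $T+3s$. If all three were high, then $3+3s\ge T+3s>3(1+\alpha)$, so $s>\alpha$. Then $S(123)\ge s>\alpha$, contrary to $f(123)=0$. Since $213$ is high, $X$ and $Y$ are not both $1$.

*Rows $1,2$.* The exchange $123$–$213$ is active, and in its high word row $2$ takes column $1$ and row $1$ takes column $2$. The exchange $132$–$312$ is active if and only if $Y\ne Q$, and $231$–$321$ is active if and only if $P\ne X$. These two are not both active, by (ii).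

* Suppose $Y\ne Q$. Then $\{1,2\},\{1,3\}\in\mathcal A_{12}$, and by (iii) the high word of $132$–$312$ is again the one in which row $2$ takes column $1$. So $Q=1$ and $Y=0$, and $P=X$. Check (a): row $1$ takes column $1$ in $123,132$ (both $0$), row $2$ does in $213,312$ (both $1$), and row $3$ does in $231,321$ (values $P=X$). So (a) holds.
* Suppose $P\ne X$. Then $\{1,2\},\{2,3\}\in\mathcal A_{12}$, and by (iii) the high word of $231$–$321$ is the one in which row $1$ takes column $2$. So $P=1$ and $X=0$, and $Q=Y$. Check (b): row $1$ takes column $2$ in $213,231$ (both $1$), row $2$ does in $123,321$ (both $0$), and row $3$ does in $312,132$ (values $Q=Y$). So (b) holds.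
* Otherwise $P=X$ and $Q=Y$, and these two values are not both $1$, because $X,Y$ are not both $1$.
  * If $P=X=1$ and $Q=Y=0$, look at rows $1,3$. The exchanges $123$–$321$ ($0$ and $X=1$), $213$–$312$ ($1$ and $Q=0$) and $132$–$231$ ($Y=0$ and $P=1$) are all active, contrary to (ii).
  * If $P=X=0$ and $Q=Y=1$, look at rows $2,3$. The exchanges $123$–$132$ ($0$ and $Y=1$), $213$–$231$ ($1$ and $P=0$) and $312$–$321$ ($Q=1$ and $X=0$) are all active, contrary to (ii).
  * So $P=Q=X=Y=0$, which is (c).

*Exclusivity.* If (a) holds, then $Y=f(132)=f(123)=0$ and $Q=f(312)=f(213)=1$, so $Y\ne Q$. If (b) holds, then $P=f(231)=f(213)=1$ and $X=f(321)=f(123)=0$, so $P\neq X$. We saw that $Y\ne Q$ and $P\ne X$ do not hold together, and in (c) neither holds. So no two of the cases hold together. $\square$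

## No sole high permutation among six

Cases (a) and (b) say that locally one column decides, as Theorem 1 wants. Case (c) is different, and Step 1 does not exclude it. In (c) exactly one exchange in each line of the table is active, so no triangle and no conflict of signs arises.

The identity matrix for $n=3$ shows how close the call is. Its transversal sums are $3$ (the identity), $1$ (the three transpositions) and $0$ (the two $3$-cycles). None of them lies in $(1,2]$, and the identity is the only one above that half-open interval. It does not contradict what follows, because the sum $1$ does lie in $[1,2]$. So the strict inequality $S<\alpha$ for low permutations has to be used.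

**Step 3 (no sole high).** The purpose is to show that case (c) never occurs. Suppose it does. Relabel rows and columns so that the sole high permutation is the identity $\mathrm{id}$ and the three rows are $1,2,3$. Then the other five permutations that fix every $t\ge4$ are low. Put $s=\sum_{t\ge4}a_{tt}$ and
$$H=S(\mathrm{id})=a_{11}+a_{22}+a_{33}+s>1+\alpha.$$
The transpositions $(12),(13),(23)$ are low:
$$a_{12}+a_{21}+a_{33}+s<\alpha,\quad a_{13}+a_{31}+a_{22}+s<\alpha,\quad a_{23}+a_{32}+a_{11}+s<\alpha. \tag{8}$$

*The case $n=3$.* Here $s=0$. The left-hand sides of (8) contain all nine entries once, so adding gives $3<3\alpha\le3$, a contradiction.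

*The case $n\ge4$.* We bring in row $4$.

*First, $(14),(24),(34)$ are all high.* Suppose $(14)$ is low. Dropping the two off-diagonal entries from $S((14))$ and from $S((23))$, we get
$$H-a_{11}-a_{44}\le S((14))<\alpha,\qquad H-a_{22}-a_{33}\le S((23))<\alpha .$$
Adding these, $2H-2\alpha<a_{11}+a_{22}+a_{33}+a_{44}\le H$. So $H<2\alpha\le1+\alpha$, contrary to $H>1+\alpha$. For $(24)$, pair it with the low transposition $(13)$ in the same way; for $(34)$, pair it with $(12)$.

*Next, each pair in $\{1,2,3\}$ yields an inequality about row $4$ and column $4$.* Let $\{x,y\}\subset\{1,2,3\}$ be a pair. Apply Step 2 to the rows $x,y,4$ with low permutation $\sigma=(xy)$ and high permutation $\sigma^{xy}=\mathrm{id}$. Case (c) would say that $\mathrm{id}$ is the only high permutation among the six that fix everything outside $\{x,y,4\}$. But $(x4)$ is one of the six and is high. So (a) or (b) holds: on these six permutations $f$ depends only on which row takes a certain column $w\in\{\sigma(x),\sigma(y)\}=\{x,y\}$. Let $w'$ be the other element of $\{x,y\}$.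

In the high permutation $(w4)$, row $4$ takes column $w$. So the permutation with
$$4\mapsto w,\qquad w\mapsto w',\qquad w'\mapsto4,\qquad\text{all others fixed},$$
is high as well, since row $4$ takes $w$ there too. Its sum exceeds $1+\alpha$, and the sum of the low permutation $(xy)$ is less than $\alpha$. Subtract the second from the first. The diagonal entries outside rows $x,y,4$ cancel, and so does $a_{ww'}$, and we are left with
$$a_{4w}+a_{w'4}-a_{w'w}-a_{44}>1,\qquad\text{so}\qquad a_{4w}+a_{w'4}>1. \tag{9}$$

*Finally, combine two of these inequalities.* Orient each pair of $\{1,2,3\}$ as $w\to w'$. The three vertices can be named so that $x\to y\to z$. Indeed, start with any arc $u\to v$ and let $m$ be the third vertex. If $v\to m$, take $u\to v\to m$. Otherwise $m\to v$, and then either $u\to m$, giving $u\to m\to v$, or $m\to u$, giving $m\to u\to v$. Now (9) for the two arcs of the path says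
$$a_{4x}+a_{y4}>1,\qquad a_{4y}+a_{z4}>1 .$$
Row $4$ gives $a_{4x}+a_{4y}\le1$, so adding yields $a_{y4}+a_{z4}>1$. Rows $y$ and $z$ give $a_{y4}\le1-a_{yy}$ and $a_{z4}\le1-a_{zz}$, so $a_{yy}+a_{zz}<1$. On the other hand, the inequality of (8) for the transposition $(yz)$ gives $a_{xx}+s<\alpha$, so
$$a_{yy}+a_{zz}=H-a_{xx}-s>(1+\alpha)-\alpha=1 .$$
This is a contradiction, so (c) never occurs. $\square$

## A common label for all active pairs

**Step 4 (gluing).** We now know that any three rows, as soon as two of them show an active exchange, are governed by one column. The purpose of this step is to show that it is always the same column.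

*Each active pair has a unique label.* Let $ij$ be active at $\sigma$. It is then also active at $\sigma^{ij}$, so we may take $\sigma$ low and $\sigma^{ij}$ high. Let $l$ be any third row, and put $p=\sigma(i)$, $q=\sigma(j)$, $r=\sigma(l)$. By Steps 2 and 3, on the six permutations that agree with $\sigma$ outside rows $i,j,l$, $f$ depends only on which row takes $d$, for some $d\in\{p,q\}$. For each of the three rows, call the value of $f$ when that row takes $d$ its *class*. One of $i,j$ has $d$ in $\sigma$ and the other has $d$ in $\sigma^{ij}$, and $f(\sigma)\ne f(\sigma^{ij})$. So the classes of $i$ and $j$ are opposite.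

Let $\{d,x,y\}=\{p,q,r\}$. Among the six there is a permutation in which $i$ has $d$ and $j$ has $x$, and one in which $i$ has $d$ and $j$ has $y$. In both, exchanging rows $i,j$ moves $d$ from row $i$ to row $j$, which has the opposite class, so $ij$ is active there. Therefore $\{d,x\},\{d,y\}\in\mathcal A_{ij}$. By Step 1 all members of $\mathcal A_{ij}$ share a column, and these two members have only $d$ in common. So the common column of $\mathcal A_{ij}$ is unique; denote it by $c_{ij}$ and call it the *label* of $ij$. It depends only on $\mathcal A_{ij}$, and $d=c_{ij}$ whatever $\sigma$ and $l$ were chosen.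

In the running example $M_1$ with $0<\alpha<\frac12$, the active pairs are $12$ and $13$, since rows $2$ and $3$ are equal, and both have label $1$. The classes of rows $1,2,3$ are $0,1,1$.

*Active pairs spread.* Keep this situation and write $c=c_{ij}$, so that $c$ decides on the six permutations. The classes of $i$ and $j$ are opposite, so the class of $l$ is opposite to one of them. If it is opposite to that of $i$, then exchanging rows $i,l$ whenever one of them has $c$ is active, so, exactly as above, $\{c,x\},\{c,y\}\in\mathcal A_{il}$ with $\{c,x,y\}=\{p,q,r\}$. Hence $il$ is active and $c_{il}=c$. If it is opposite to that of $j$, then likewise $jl$ is active and $c_{jl}=c$. This proves: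

> $(*)$ If $ij$ is active with $c_{ij}=c$, then for every $l\notin\{i,j\}$ at least one of $il,jl$ is active with label $c$.

*All active pairs have the same label.* Suppose that labels $c\ne c'$ both occur.

* *The two pairs share a row:* $ij$ has label $c$ and $ik$ has label $c'$. By $(*)$ for $ij$ and the row $k$, one of $ik,jk$ has label $c$. It is not $ik$, so $jk$ has label $c$. By $(*)$ for $ik$ and the row $j$, one of $ij,jk$ has label $c'$. But both have label $c$, a contradiction.
* *The two pairs are disjoint:* $ij$ has label $c$ and $kl$ has label $c'$. By $(*)$ for $ij$ and the row $k$, one of $ik,jk$ has label $c$. That pair shares the row $k$ with $kl$, which has label $c'$, and the previous case gives a contradiction.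

*Conclusion.* Since $f$ is not constant and any two permutations are connected by row exchanges, some exchange changes $f$, so an active pair exists. Let $c$ be the common label. Every member of every $\mathcal A_{ij}$ contains $c$. So if neither of rows $i,j$ has column $c$ in $\sigma$, then $ij$ is not active at $\sigma$, that is, $f(\sigma)=f(\sigma^{ij})$. Two permutations in which the same row takes $c$ differ only by a rearrangement of the other rows' columns, and such a rearrangement is a product of exchanges of two rows neither of which has $c$. So $f$ has the same value on both. Thus $f(\sigma)$ depends only on $\sigma^{-1}(c)$, which is what was needed for Theorem 1. $\blacksquare$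

With Theorem 1 proved, Theorem 2 holds as well: every member of $\mathcal I_n$ is a solution, and in particular $[\frac12,\frac32]$ is a solution for all odd $n\ge3$ (take $k=\frac{n-1}2$).

## Convex sets that meet every matrix, and minimality

**Proof of Theorem 3.** If $J$ contains a member of $\mathcal I_n$, then by Theorem 2 it contains a transversal sum of every $n\times n$ stochastic matrix.

*The converse.* We repeat the forcing argument of the opening for general $n$. Let the convex set $J$ contain a transversal sum of every $n\times n$ stochastic matrix. All transversal sums of the matrix with all rows $(1,0,\dots,0)$ equal $1$, so $1\in J$. Let $k\in\{0,\dots,n-1\}$ be the least index with $\frac k{n-1}\in J$; it exists because $\frac{n-1}{n-1}=1\in J$.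

If $k=0$, then $0,1\in J$, and convexity gives $[0,1]\subseteq J$. This is the member of $\mathcal I_n$ with index $0$.

If $k\ge1$, then $\frac{k-1}{n-1}\notin J$ because $k$ is least. By (6) the only transversal sums of $M_k$ are $\frac{k-1}{n-1}$ and $1+\frac k{n-1}$, so $1+\frac k{n-1}\in J$. With $\frac k{n-1}\in J$ and convexity, $\left[\frac k{n-1},1+\frac k{n-1}\right]\subseteq J$.

*Minimality.* All members of $\mathcal I_n$ are closed intervals of length $1$, and they are distinct, so none properly contains another. Suppose a proper subinterval of a member $I$, with or without its endpoints, contained a transversal sum of every matrix. By what was just proved it would contain a member of $\mathcal I_n$, and that member would be properly contained in $I$, which is impossible. So each member is a minimal solution, and no endpoint can be dropped. Conversely, every solution contains a member of $\mathcal I_n$, which is itself a solution, so a minimal solution must equal that member. The minimal solutions are exactly the $n$ intervals of $\mathcal I_n$. $\blacksquare$
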